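# Small box-products whose finite stages are Hilbert spaces

## 1. Finitely supported sequences, and a sequence of half-open lines

Take the set of all real sequences $x=(x_0,x_1,x_2,\dots)$ with only finitely many nonzero terms. Give it a topology in which neighborhoods may shrink at a different rate in every coordinate: for a sequence of radii $r_0,r_1,\dots>0$, a basic neighborhood of $x$ consists of all finitely supported $y$ with $|y_n-x_n|<r_n$ for every $n$. Call this space $\Box\mathbb R$.

Two computations give a feeling for it. First, let $e_k$ be the sequence with a $1$ in position $k$ and $0$ elsewhere. The points $\frac1k e_k$, $k\ge1$, do not converge to $0$: the neighborhood of $0$ with radii $r_n=\frac1{n+1}$ contains none of them, since $\frac1k>\frac1{k+1}$. Second, let $V$ be any absolutely convex set whose intersection with each $\mathbb R^m$ (the sequences vanishing from position $m$ on) is a neighborhood of $0$ in $\mathbb R^m$. On the $n$-th axis $V$ contains an interval $(-r_n,r_n)$. If $x$ is finitely supported and $|x_n|<2^{-n-1}r_n$ for all $n$, then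
$$x=\sum_n 2^{-n-1}\bigl(2^{n+1}x_ne_n\bigr)$$
is a finite combination of points of $V$ with coefficients of total mass at most $1$, so $x\in V$. Thus $V$ is a neighborhood of $0$ in $\Box\mathbb R$. This says that $\Box \mathbb R$ carries the finest locally convex topology in which all inclusions $\mathbb R^m\subset\Box\mathbb R$ are continuous; we have found a familiar topological vector space.

Now change the factors. Let the zeroth coordinate run through $\ell_2$ and each later coordinate through $[0,1]$, again with all but finitely many coordinates equal to $0$. The set of points supported on the first $n+1$ coordinates is $\ell_2\times[0,1]^n$. A classical theorem, recalled below as (F2), says that $\ell_2\times[0,1]\cong\ell_2$, so $\ell_2\times[0,1]^n\cong\ell_2$ for every $n$. At every finite stage we see a Hilbert space, and yet no factor after the zeroth is one. Is the whole space homeomorphic to a topological vector space of the same kind as $\Box\mathbb R$? We cannot replace the factors one at a time, because $[0,1]$ is not homeomorphic to a Hilbert space.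

In general: *if every finite stage of such a product looks like a Hilbert space, or like an open subset of one, does the whole product look like a limit of Fréchet spaces, or like an open subset of one?* The question, stated as a conjecture, comes from the paper "A topological characterization of LF-spaces". The answer is yes in both forms, and these notes give the proof.

## 2. Small box-products, LF-spaces, and the theorem

**Definition (small box-product).** A *pointed space* is a topological space $X$ with a distinguished point $*_X$. For pointed spaces $X_n$, $n\in\omega$, the *box topology* on $\prod_n X_n$ has as a base the sets $\prod_nU_n$ with $U_n$ open in $X_n$. The *small box-product* is the subspace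
$$\Box_{n\in\omega}X_n=\Bigl\{(x_n)\in\prod_{n\in\omega}X_n: x_n=*_n\text{ for all but finitely many }n\Bigr\},\qquad *_n=*_{X_n}.$$

Throughout, $P_n=\prod_{i\le n}X_i$. We identify $P_n$ with $\{x\in\Box X_i:x_k=*_k\ \forall k>n\}$; the subspace topology is the product topology, and $\Box X_i=\bigcup_nP_n$. If $f_n:X_n\to Z_n$ are homeomorphisms preserving base points, then $(x_n)\mapsto(f_n(x_n))$ is a homeomorphism $\Box X_n\to\Box Z_n$. If $U_n\ni *_n$ is open in $X_n$ for each $n$, then $\Box U_n=\Box X_n\cap\prod U_n$ is an open subspace of $\Box X_n$.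

**Definition (LF-space).** A *Fréchet space* is a locally convex complete linear metric space. An *LF-space* is the direct limit $\mathrm{lc}\text{-}\lim E_n$, in the category of locally convex spaces, of an increasing sequence $E_0\subset E_1\subset\cdots$ of Fréchet spaces. Concretely, it is $E=\bigcup E_n$ with the finest locally convex topology making all inclusions $E_n\subset E$ continuous; an absolutely convex $V\subset E$ is a neighborhood of $0$ if and only if each $V\cap E_n$ is one in $E_n$.

Here "increasing" means non-strictly increasing, and each $E_i$ is a topological subspace of $E_{i+1}$ (closed, by completeness). So a Hilbert space is an LF-space, by a constant sequence. Another example is $\mathbb R^\infty=\mathrm{lc}\text{-}\lim\mathbb R^n$, which is the $\Box\mathbb R$ of Section 1. Hilbert spaces are real, of arbitrary finite or infinite dimension, and their base point in a small box-product is $0$.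

**Theorem 1.**

(a) If every $P_n$ is homeomorphic to a Hilbert space $L_n$, then $\Box X_n$ is homeomorphic to an LF-space. Precisely:

* if only finitely many $X_n$ are non-singletons, then $\Box X_n\cong L_n$ for all large $n$;
* if infinitely many $X_n$ are non-singletons and all $L_n$ are finite-dimensional, then $\Box X_n\cong\mathbb R^\infty$;
* if infinitely many $X_n$ are non-singletons and some $L_n$ is infinite-dimensional, then $\Box X_n\cong\Box_kL_{n_k}=\bigoplus_kL_{n_k}$ for some $n_0<n_1<\cdots$.

(b) If every $P_n$ is homeomorphic to an open subset of a Hilbert space $L_n$, then $\Box X_n$ is homeomorphic to an open subset of an LF-space.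

The equality $\Box_kL_{n_k}=\bigoplus_kL_{n_k}$ is the computation of Section 1 in general form.

**Lemma 2.** *For Hilbert spaces $L_n$, the space $\Box L_n$ is $\bigoplus L_n=\mathrm{lc}\text{-}\lim(L_0\oplus\dots\oplus L_n)$.*

*Proof.* The box topology on $\Box L_n$ is translation invariant. A base at $0$ is formed by the sets $V_r=\{x:\|x_n\|<r_n\ \forall n\}$, $r\in(0,\infty)^\omega$. They are absolutely convex, they are absorbing because supports are finite, and $\frac12V_r=V_{r/2}$. So this is a locally convex vector topology. It induces the product topology on partial sums, so it is coarser than the direct-limit topology. Conversely, let $V$ be an absolutely convex neighborhood of $0$ in the direct limit. For each $n$ there is $r_n>0$ with $\{x\in L_n:\|x\|<r_n\}\subset V$. If $\|x_n\|<2^{-n-1}r_n$ for all $n$, then $x=\sum2^{-n-1}(2^{n+1}x_n)$ is a finite absolutely convex combination of elements of $V$, so $x\in V$. $\square$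

**Published facts.** Put $I=[0,1]$. Let $F$ be an infinite-dimensional Hilbert space with closed unit ball $B_F$ and unit sphere $S_F$. We use:

* (F1) $F\cong F^{\mathbb N}$ (Bessaga–Pełczyński; also a case of Toruńczyk, *Characterizing Hilbert space topology*, Fund. Math. 111 (1981));
* (F2) $F\times[0,1]\cong F\cong F\times(0,1]$ (Klee; a case of Toruńczyk, *Absolute retracts as factors of normed linear spaces*, Fund. Math. 86 (1974));
* (F3) $S_F\cong F\cong B_F$ (Klee, Trans. AMS 74 (1953); for $S_F$ also Bessaga, Bull. Acad. Polon. Sci. 14 (1966)).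

**Two remarks used all the time.**

(R1) *Regrouping.* If we group the index set into consecutive finite blocks and replace the $X_n$ by the block products, the space $\Box X_n$ does not change, because a box of boxes is a box. The new finite stages are among the old $P_n$.

(R2) *Arcs.* Assume the hypothesis of (b). The projection $P_n\to X_n$ is an open continuous surjection, and $X_n$ is homeomorphic to a retract of $P_n$ (fix the other coordinates at the base points), which is a closed subset. So $X_n$ is metrizable, and it is locally path-connected because open continuous images of locally path-connected spaces are. If $*_n$ is not isolated in $X_n$, then a path-connected neighborhood of $*_n$ contains a second point. Two points of a Hausdorff space that are joined by a path are joined by an arc. Hence there is an embedding $a_n:I\to X_n$ with $a_n(0)=*_n$.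

The proof splits into three cases: only finitely many $*_n$ are non-isolated (Section 3); infinitely many are, and all $L_n$ are finite-dimensional (Section 4); infinitely many are, and some $L_n$ is infinite-dimensional (Sections 5–9).

## 3. Almost all base points isolated

A typical example is $X_0=\mathbb R$ and $X_n=\mathbb Z$ for $n\ge1$, with base points $0$. Then $P_n=\mathbb R\times\mathbb Z^n$ is homeomorphic to an open subset of $\mathbb R$. Since $\{0\}$ is open in $\mathbb Z$, all points of $\Box_{n\ge1}\mathbb Z$ are isolated, so the small box-product is $\mathbb R\times(\text{countable discrete})$, an open subset of $\mathbb R$ up to homeomorphism. The general case is the same.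

Let $*_n$ be isolated in $X_n$ for all $n>N$, and let $Y=\Box X_i$. For $n\ge N$ the set $P_n$ is open in $Y$, because $\{*_k\}$ is open for $k>n$; it is closed because points of $X_k$ are closed. Since $Y=\bigcup P_n$, the space $Y$ is the topological sum of $P_N$ and the sets $P_n\setminus P_{n-1}$, $n>N$. Each of these pieces is open in its $P_n$, so it is homeomorphic to an open subset of $L_n$.

**Step 1: all $L_n$, $n\ge N$, have the same dimension.** For $n>N$ the nonempty set $P_{n-1}$ is open in $P_n$, so some nonempty open subset of $L_n$ is homeomorphic to an open subset of $L_{n-1}$. Nonempty open subsets of a Hilbert space are locally compact if and only if the space is finite-dimensional, so $L_n$ and $L_{n-1}$ are both finite-dimensional or both infinite-dimensional. In the first case invariance of domain gives equal dimensions. In the second, a nonempty open subset has density (least cardinality of a dense subset) equal to the dimension of the space, so the dimensions again agree. Hence all $L_n$ with $n\ge N$ are isometric to one Hilbert space $L$.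

**Step 2: $Y$ fits into $L$ as an open subset.** If $L=0$, then all $P_n$, $n\ge N$, are points and $Y$ is a point. Otherwise $L$ contains countably many disjoint open balls (radius $1$, centers $3ke$ with $e$ a unit vector, $k\in\omega$), each homeomorphic to $L$. Put the countably many pieces of $Y$ into different balls as open subsets. So $Y$ is homeomorphic to an open subset of $L$. This is (b).

**Step 3: case (a).** Here $X_n$ is connected, as an image of $L_n$. An isolated point of $X_n$ is open and closed, so $*_n$ is isolated only if $X_n$ is a singleton. Hence $Y=P_n\cong L_n$ for $n\ge N$.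

From now on infinitely many $*_n$ are non-isolated. In (a) this says that infinitely many $X_n$ are non-singletons.

## 4. Finite-dimensional stages: direct limits of compacta

Let all $L_n$ be finite-dimensional. Recall that a metrizable space $P$ is an *ANR* (an *AR*) if every continuous map $B\to P$ from a closed subset $B$ of a metrizable space $A$ extends to a neighborhood of $B$ in $A$ (to all of $A$). By Tietze's theorem $\mathbb R^d$ is an AR and its open subsets are ANR's. Retracts and finite products of ANR's (AR's) are again ANR's (AR's). Every ANR is locally path-connected. In our case $P_n$ is homeomorphic to an open subset of (in case (a), to) some $\mathbb R^{d_n}$, and $X_n$ is homeomorphic to a retract of $P_n$. So the case follows from this theorem.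

**Theorem 2.** *If all $X_n$ are finite-dimensional locally compact separable metrizable ANR's (AR's) and infinitely many $*_n$ are non-isolated, then $\Box X_n$ is homeomorphic to an open subset of $\mathbb R^\infty$ (to $\mathbb R^\infty$).*

In particular $\Box[0,1]\cong\mathbb R^\infty$: the hypothesis of Theorem 1(a) is sufficient but not necessary. Before the proof, note that the $P_n$ have the same properties as the $X_n$, and that arcs $a_n$ as in (R2) exist at all non-isolated $*_n$, since ANR's are locally path-connected. Everything below also applies to $\mathbb R^\infty=\Box\mathbb R$ (Lemma 2), in the AR case. Let $Y=\Box X_n$.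

**Step 1: the topology of $Y$ is determined by the $P_m$.** We claim:

$$V\subset Y\text{ is open}\iff V\cap P_m\text{ is open in }P_m\text{ for all }m.\tag{1}$$

Only "$\Leftarrow$" needs proof. Let $p\in V\cap P_n$, and take a compact neighborhood $C$ of $p$ in $P_n$ with $C\subset V$. The compact set $C\times\{*_{n+1}\}$ lies in the open subset $V\cap P_{n+1}$ of $P_{n+1}=P_n\times X_{n+1}$. By the tube lemma there is a compact neighborhood $D_{n+1}$ of $*_{n+1}$ in $X_{n+1}$ with $C\times D_{n+1}\subset V$. Now $C\times D_{n+1}$ is compact, so we can repeat, and get compact neighborhoods $D_k$ of $*_k$, $k>n$, with $C\times D_{n+1}\times\dots\times D_m\subset V$ for all $m$. That is, $Y\cap(C\times\prod_{k>n}D_k)\subset V$, and this is a neighborhood of $p$ in $Y$.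

**Step 2: $Y$ is a direct limit of compacta.** Write $P_i=\bigcup_jK_{i,j}$ with $K_{i,j}$ compact and $K_{i,j}\subset\operatorname{int}K_{i,j+1}$ (interiors in $P_i$), and put $C_n=\bigcup_{i\le n}K_{i,n}\subset P_n$. The $C_n$ are finite-dimensional metrizable compacta, they increase, and their union is $Y$. Suppose $V\cap C_n$ is open in $C_n$ for all $n$. For $j\ge i$ we have $\operatorname{int}K_{i,j}\subset C_j$, so $V\cap\operatorname{int}K_{i,j}$ is open in $P_i$. Taking the union over $j$, $V\cap P_i$ is open in $P_i$, and by (1) $V$ is open. So $Y$ is the direct limit of the sequence $(C_n)$.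

Moreover, every compact $K\subset Y$ lies in some $C_n$. Otherwise pick $y_n\in K\setminus C_n$ for every $n$. Each $C_m$ contains $y_n$ only for $n<m$; so $\{y_n\}$ is infinite, and each of its subsets meets each $C_m$ in a finite set and hence is closed in $Y$. Then $K$ contains an infinite closed discrete set, which is impossible.

**Step 3: embeddings of compacta extend.** This is the property that will let us go back and forth between $Y$ and $\mathbb R^\infty$.

**Lemma 3.** *Let $B$ be closed in a finite-dimensional metrizable compactum $A$ and let $f:B\to Y$ be an embedding. Then $f$ extends to an embedding of a closed neighborhood $C$ of $B$ in $A$. If all $P_n$ are AR's or $B=\emptyset$, one may take $C=A$.*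

*Proof.* By Step 2, $f(B)\subset P_n$ for some $n$. As $P_n$ is an ANR (AR), $f$ extends to a continuous $\bar f:C\to P_n$ on such a $C$; if $B=\emptyset$, take $C=A$ and $\bar f$ constant. The map $\bar f$ need not be injective, so we record the missing information in later coordinates.

Let $C/B$ be the quotient in which $B$ becomes a point (or $C\sqcup\{pt\}$ if $B=\emptyset$). It is a metrizable compactum. It is the union of one point and countably many compacta homeomorphic to $\{c\in C:\operatorname{dist}(c,B)\ge1/k\}$, so by the countable sum theorem its dimension is at most $d=\max\{0,\dim A\}$. Hence it embeds in $\mathbb R^{2d+1}$ by a map $e'$. Translate and scale so that the point $B$ (or $pt$) goes to $0$ and the image lies in $[-1,1]^{2d+1}$. Then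
$$e=\bigl(\max(e_i',0),\ \max(-e_i',0)\bigr)_{i}$$
is an embedding into $I^r$ with $r=2(2d+1)$, because $e'$ can be recovered from it; it sends the point $B$ to $0$. We also regard $e$ as a map on $C$.

Choose $n<k_1<\dots<k_r$ with $*_{k_i}$ non-isolated, and arcs $a_{k_i}$ starting at $*_{k_i}$. For $c\in C$ let $g(c)$ have the coordinates of $\bar f(c)$ in $P_n$, the coordinates $a_{k_i}(e_i(c))$ at the places $k_i$, and base coordinates elsewhere. Then $g$ is continuous into $P_{k_r}$. On $B$ we have $e=0$, so $g=f$ there. If $g(c)=g(c')$, then $e(c)=e(c')$, so $c=c'$ or $c,c'\in B$; in the latter case $f(c)=f(c')$, so again $c=c'$. As $C$ is compact, $g$ is an embedding. $\square$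

**Step 4: the back-and-forth construction.** We construct compacta $\emptyset=K_0\subset K_1\subset\cdots$ in $Y$, integers $1=m_0<m_1<\cdots$, and embeddings $\varphi_n:K_n\to\mathbb R^{m_n}\subset\mathbb R^\infty$ such that

* $\varphi_{n+1}|K_n=\varphi_n$ and $C_n\subset K_{n+1}$;
* $\varphi_{n+1}(K_{n+1})$ contains a neighborhood of $\varphi_n(K_n)$ in $\mathbb R^{m_n}$;
* in the AR case, $\varphi_{n+1}(K_{n+1})\supset[-n,n]^{m_n}$.

Given $\varphi_n$, let $D=[-r,r]^{m_n}$ with $r>n$ contain $\varphi_n(K_n)$ in its interior. By Lemma 3 for $Y$, the embedding $\varphi_n^{-1}:\varphi_n(K_n)\to Y$ extends to an embedding $\psi:N\to Y$ of a closed neighborhood $N$ of $\varphi_n(K_n)$ in $D$, with $N=D$ in the AR case. Put $K_{n+1}=\psi(N)\cup C_n$. It contains $\psi(\varphi_n(K_n))=K_n$. It is compact, so by Step 2 it lies in some $C_l$ and is a finite-dimensional metrizable compactum. By Lemma 3 for $\mathbb R^\infty$ (AR case), $\psi^{-1}:\psi(N)\to\mathbb R^\infty$ extends to an embedding $\varphi_{n+1}:K_{n+1}\to\mathbb R^\infty$. Its compact image lies in some $\mathbb R^{m_{n+1}}$ with $m_{n+1}>m_n$.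 If $x\in K_n$, then $x=\psi(\varphi_n(x))$, so $\varphi_{n+1}(x)=\varphi_n(x)$. Finally $\varphi_{n+1}(K_{n+1})\supset N$, and since $\varphi_n(K_n)\subset\operatorname{int}D$, $N$ is a neighborhood of $\varphi_n(K_n)$ in $\mathbb R^{m_n}$.

**Step 5: the limit map is a homeomorphism onto an open set.** Let $\varphi=\bigcup\varphi_n:Y\to O=\bigcup\varphi_n(K_n)$; it is a bijection, because $\bigcup K_n\supset\bigcup C_n=Y$. Let $p\in O\cap\mathbb R^j$ and choose $n$ with $p\in\varphi_n(K_n)$ and $m_n\ge j$. Then $\varphi_{n+1}(K_{n+1})$ contains a neighborhood of $p$ in $\mathbb R^{m_n}$, hence one in $\mathbb R^j$, and on it $\varphi^{-1}=\varphi_{n+1}^{-1}$ is continuous. So for every $j$ the set $O\cap\mathbb R^j$ is open in $\mathbb R^j$ and $\varphi^{-1}$ is continuous on it. By (1) for $\mathbb R^\infty$, $O$ is open. If $V\subset Y$ is open, then $\varphi(V)\cap\mathbb R^j$ is open in $O\cap\mathbb R^j$, hence in $\mathbb R^j$, for all $j$; by (1) $\varphi(V)$ is open. So $\varphi^{-1}$ is continuous. And $\varphi$ is continuous because each $\varphi|C_n=\varphi_{n+1}|C_n$ is and $Y$ is the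 direct limit of the $C_n$. Thus $Y\cong O$, an open subset of $\mathbb R^\infty$. In the AR case $O\supset[-n,n]^{m_n}$ for all $n$, so $O=\mathbb R^\infty$. This proves Theorem 2 and the finite-dimensional case of Theorem 1. $\square$

## 5. Over $\ell_2$, compatible homeomorphisms of all finite stages are not enough

A sensible plan for infinite-dimensional stages is the same: build homeomorphisms $P_n\to P_n'$ onto the stages of some $\Box X_n'$, each extending the previous one, and take the union. In Section 4 everything rested on (1). Both (1) and the plan, as stated, fail over $\ell_2$. Take $X_0=\ell_2$ with orthonormal basis $(e_j)_{j\ge1}$ and $X_n=\mathbb R$ for $n\ge1$.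

**Example 4 (failure of (1)).** For $n,j\ge1$ let $x^{n,j}$ have zeroth coordinate $\frac1ne_j$, $n$-th coordinate $\frac1j$, and all others $0$. Let $A$ be the set of all $x^{n,j}$. Then $A\cap P_m=\{x^{n,j}:n\le m\}$. For fixed $n$ the zeroth coordinates of the $x^{n,j}$ are at mutual distance $\sqrt2/n$, so these points form a closed set; hence $A\cap P_m$ is closed in $P_m$ for every $m$. But $0\notin A$ lies in the closure of $A$: given radii $r_0,r_1,\dots$, choose $n$ with $\frac1n<r_0$, and then $j$ with $\frac1j<r_n$. So $V=\Box X_n\setminus A$ satisfies the right-hand side of (1) and is not open.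

**Example 5 (a compatible union that is not continuous).** For $k\ge1$ let
$$g_k(v)=1+\sum_{j\ge1}j\max\Bigl\{0,\,1-4k\bigl\|v-\tfrac1ke_j\bigr\|\Bigr\},\qquad v\in\ell_2.$$
The $j$-th summand is supported in the closed ball of radius $\frac1{4k}$ about $\frac1ke_j$. The centers are at mutual distance $\frac{\sqrt2}k$, so distinct balls are at distance at least $\frac{\sqrt2}{k}-\frac1{2k}>0$, the sum is locally finite, and $g_k$ is continuous with $g_k\ge1$. The maps
$$H_m(x_0,x_1,\dots,x_m)=(x_0,\,g_1(x_0)x_1,\dots,g_m(x_0)x_m)$$
are homeomorphisms of $P_m$, each extending the previous one. Their union $H$ is a bijection of $\Box X_n$, and it is not continuous at $0$. Indeed, consider the neighborhood of $0=H(0)$ given by $|x_k|<1$ for $k\ge1$, and any radii $\delta_0,\delta_1,\dots>0$. Choose $k$ with $\frac1k<\delta_0$, and let $x$ have zeroth coordinate $\frac1ke_j$, $k$-th coordinate $\frac12\delta_k$, and zeros elsewhere. Then $x$ lies in the $\delta$-neighborhood of $0$, but the $k$-th coordinate of $H(x)$ is $(1+j)\frac{\delta_k}2$, which exceeds $1$ for large $j$.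

The exact point is this. The $k$-th radius has to be chosen without knowing the point of $P_{k-1}$, and when $P_{k-1}$ is not locally compact, continuity does not give one radius that works at all nearby points of $P_{k-1}$. So the step from stage $k-1$ to stage $k$ must satisfy estimates that are *uniform in the point of $P_{k-1}$*. If it does, the $k$-th radius can be chosen from the earlier ones alone.

The next two sections produce such uniform homeomorphisms when the new factor is $[0,1]$, and this settles the example of Section 1. After that we treat general factors.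

## 6. Absorbing a factor $F$ with a prescribed accuracy

If $W=F^{\mathbb N}$, then $W\times F\cong W$ by inserting the new coordinate somewhere. The later we insert it, the closer the result is to the original point in the product topology. The lemma lets the place of insertion depend continuously on the point.

**Lemma 6.** *Let $F$ be an infinite-dimensional Hilbert space, $W$ homeomorphic to an open subset of $F$, $\mathcal U$ an open cover of $W$, and $S\cong F$. There is a homeomorphism $G:W\times S\to W$ such that for all $(w,v)$ the points $w$ and $G(w,v)$ lie in a common member of $\mathcal U$.*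

*Proof.* We may take $S=F$ and, by (F1), $W$ open in $F^{\mathbb N}$, with coordinates numbered $1,2,\dots$.

**Step 1: a function $\lambda$ that says how many coordinates must be left alone.** For $n\ge1$ let $G_n$ be the union of all sets $O\times\prod_{i>n}F$ with $O\subset F^n$ open that are contained in $W$ and in a member of $\mathcal U$. Then $G_n=G_n^0\times\prod_{i>n}F$ with $G_n^0$ open in $F^n$, $G_n\subset G_{n+1}$, and $\bigcup G_n=W$ by the definition of the product topology. Let
$$f_n(w)=\min\{1,\operatorname{dist}((w_1,\dots,w_n),F^n\setminus G_n^0)\}\quad(=1\text{ if }G_n^0=F^n),$$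
$$m_n=\max_{i\le n}f_i,\qquad D_n=\{w\in W:m_n(w)\ge1/n\}.$$
The function $m_n$ is continuous and depends only on the first $n$ coordinates. If $m_n(w)\geq 1/n$, then $f_i(w)>0$ for some $i\le n$, so $w\in G_i\subset G_n$; thus $D_n\subset G_n$. On $D_n$ we have $m_{n+1}\ge m_n\ge\frac1n>\frac1{n+1}$, so $D_n\subset\operatorname{int}D_{n+1}$. If $w\in G_n$, then $f_n(w)>0$, so $w\in D_k$ for all large $k$; hence $\bigcup D_n=W$. On $W$ put
$$u_n=\min\Bigl\{1,\max\Bigl\{0,\frac{1/n-m_{n+1}}{1/n-1/(n+1)}\Bigr\}\Bigr\},\qquad\lambda=1+\sum_{n\ge1}u_n.$$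
On $D_n$ we have $m_{n+1}\ge\frac1n$, so $u_n=0$. Off $D_{n+1}$ we have $m_{n+1}<\frac1{n+1}$, so $u_n=1$.

Now fix $n$. On $D_n$ we have $u_j=0$ for all $j\ge n$ because $D_n\subset D_j$. So there $\lambda=1+\sum_{j<n}u_j$, and this depends only on the first $n$ coordinates. Since $W=\bigcup\operatorname{int}D_n$, $\lambda$ is finite and continuous. Off $D_n$ we have $u_j=1$ for all $j<n$, because $D_{j+1}\subset D_n$; so $\lambda\ge n$ there. Consequently:

*If $w\in W$, $\lambda(w)<n$, and $w'\in F^{\mathbb N}$ has the same first $n$ coordinates as $w$, then*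
$$w'\in W,\quad\lambda(w')=\lambda(w),\quad\text{and }w,w'\text{ lie in a common member of }\mathcal U.\tag{2}$$

Indeed $w\in D_n\subset G_n$, so $w$ lies in one of the sets $O\times\prod_{i>n}F$ from the definition of $G_n$, and $w'$ lies in the same set. Also $m_n(w')=m_n(w)$, so $w'\in D_n$, and on $D_n$ the function $\lambda$ depends only on the first $n$ coordinates.

**Step 2: the map $G$.** We insert $\pm v$ right after coordinate $n+1$ when $\lambda(w)=n$, and use a rotation to move it one place further as $\lambda$ grows to $n+1$. For $n\ge1$ and $n\le\lambda(w)\le n+1$ put $\theta=\frac\pi2(\lambda(w)-n)$, $\sigma_n=(-1)^n$, and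
$$G(w,v)=(w_1,\dots,w_{n+1},\ \cos\theta\,\sigma_nv+\sin\theta\,w_{n+2},\ -\sin\theta\,\sigma_nv+\cos\theta\,w_{n+2},\ w_{n+3},w_{n+4},\dots).$$
If $\lambda(w)=n+1$, the formula for $n$ gives $(w_1,\dots,w_{n+2},-\sigma_nv,w_{n+3},\dots)$, and the formula for $n+1$ gives $(w_1,\dots,w_{n+2},\sigma_{n+1}v,w_{n+3},\dots)$. They agree, since $\sigma_{n+1}=-\sigma_n$. The sets $\{n\le\lambda\le n+1\}$ form a locally finite closed cover of $W$, so $G$ is well defined and continuous into $F^{\mathbb N}$. With $n=\lfloor\lambda(w)\rfloor$, the point $G(w,v)$ agrees with $w$ in the first $n+1>\lambda(w)$ coordinates. So by (2), $G(w,v)\in W$, $\lambda(G(w,v))=\lambda(w)$, and $w$, $G(w,v)$ lie in a common member of $\mathcal U$.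

**Step 3: the inverse.** For $w'\in W$ with $n\le\lambda(w')\le n+1$ and $\theta=\frac\pi2(\lambda(w')-n)$, let $G'(w')=(w,v)$ be given by
$$w_i=w'_i\ (i\le n+1),\qquad \sigma_nv=\cos\theta\,w'_{n+2}-\sin\theta\,w'_{n+3},$$
$$w_{n+2}=\sin\theta\,w'_{n+2}+\cos\theta\,w'_{n+3},\qquad w_i=w'_{i+1}\ (i\ge n+3).$$
If $\lambda(w')=n+1$, the formulas for $n$ and for $n+1$ both give $w=(w_1',\dots,w_{n+2}',w_{n+4}',w'_{n+5},\dots)$ and $v=-\sigma_nw'_{n+3}=\sigma_{n+1}w'_{n+3}$. So $G'$ is well defined and continuous. With $n=\lfloor\lambda(w')\rfloor$, (2) gives $w\in W$ and $\lambda(w)=\lambda(w')$. Both $G$ and $G'$ preserve $\lambda$, so for corresponding points the same $n$ and $\theta$ are used. The rotations are inverse to each other, and therefore so are $G$ and $G'$. $\square$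

## 7. Fattening an interval to a ball; the example $\ell_2,[0,1],[0,1],\dots$

**Lemma 7.** *Let $F$ be an infinite-dimensional Hilbert space, $B=B_F$, and let $M$ be homeomorphic to an open subset of $F$, with a compatible metric $\rho$. There is a homeomorphism $c:M\times I\to M\times B$ with $c(m,0)=(m,0)$ such that $c(m,s)=(m',b)$ implies*
$$\rho(m,m')\le\min\{s,\|b\|\},\qquad\|b\|\le2s,\qquad s\le2\|b\|.\tag{3}$$

*Proof.* The idea is to apply Lemma 6 away from the slice $M\times\{0\}$, with a cover that becomes finer toward the slice. The space $W=M\times(0,1]$ is homeomorphic to an open subset of $F\times(0,1]\cong F$ by (F2). Cover $W$ by the open sets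
$$\{m:\rho(m,m_0)<s_0/4\}\times\bigl((\tfrac34s_0,\tfrac54s_0)\cap(0,1]\bigr),\qquad(m_0,s_0)\in W.$$
If $(m,s),(m',s')$ lie in a common member, then $\rho(m,m')<\frac{s_0}2<\min\{s,s'\}$ and $\frac12<\frac s{s'}<2$. Let $S=S_F$; by (F3), $S\cong F$, so Lemma 6 gives a homeomorphism $G:W\times S\to W$ such that $(m,s)$ and $G((m,s),v)$ always lie in a common member. Define
$$c^{-1}(m,0)=(m,0),\qquad c^{-1}(m,sv)=G((m,s),v)\quad(s\in(0,1],\ v\in S).$$
By polar coordinates $M\times(B\setminus\{0\})\cong W\times S$, so $c^{-1}:M\times B\to M\times I$ is a bijection, and it restricts to a homeomorphism between the open complements of $M\times\{0\}$. If $c(m,s)=(m',b)$ with $b\ne0$, then $(m',\|b\|)$ and $(m,s)$ lie in a common member of the cover; this is (3). By (3), if $(m_i,s_i)\to(m,0)$ and $c(m_i,s_i)=(m_i',b_i)$, then $\|b_i\|\le2s_i\to0$ and $\rho(m_i,m_i')\le s_i\to0$, so $c$ is continuous at points of $M\times\{0\}$. The same argument with the other inequalities works for $c^{-1}$. $\square$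

The bounds in (3) do not depend on the point $m$. This is the uniformity that was missing in Example 5.

**Example 8 ($X_0=\ell_2$ and $X_n=[0,1]$ with base point $0$ for $n\ge1$).** Here $P_n=\ell_2\times I^n\cong\ell_2$. We show $\Box X_n\cong\bigoplus_{n\in\omega}\ell_2$. Let $\rho_n$ be the max-metric on $P_n$, $B=B_{\ell_2}$, and let $c_n:P_{n-1}\times I\to P_{n-1}\times B$ be as in Lemma 7, for $n\ge1$. Let $P_n'=\ell_2\times B^n$, $H_0=\mathrm{id}$, and
$$H_n(p,s)=(H_{n-1}(p'),b),\qquad c_n(p,s)=(p',b).$$
Each $H_n:P_n\to P_n'$ is a homeomorphism, and $H_n(p,0)=(H_{n-1}(p),0)$. So the union $H$ is a bijection from $\Box X_n$ to $\Box(\ell_2,B,B,\dots)$.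

To compute $H(z)$ for $z\in P_N$ we go *down*: put $w^N=z$ and $c_k(w^k)=(w^{k-1},b_k)$ for $k=N,N-1,\dots$, and let $s_k$ be the last coordinate of $w^k\in P_{k-1}\times I$. Then $H(z)=(H_n(w^n),b_{n+1},\dots,b_N,0,\dots)$ for each $n<N$. By (3), each coordinate changes by at most $\min\{s_j,\|b_j\|\}$ when we pass from $w^j$ to $w^{j-1}$, so
$$|s_k-z_k|\le\sum_{j=k+1}^N\min\{s_j,\|b_j\|\},\qquad\rho_n(w^n,(z_0,\dots,z_n))\le\sum_{j=n+1}^N\min\{s_j,\|b_j\|\}.\tag{4}$$
Fix $p\in P_n$, written $p=(\bar p,0,0,\dots)$, and consider $N>n$.

*$H$ is continuous at $p$.* Let $V\ni H_n(\bar p)$ be open in $P_n'$ and $\eta_k>0$ for $k>n$; we want $H_n(w^n)\in V$ and $\|b_k\|<\eta_k$. Choose $\eta>0$ such that $\rho_n(w,\bar p)<2\eta$ implies $H_n(w)\in V$. From $s_k\le z_k+\sum_{j>k}s_j$ descending induction gives $s_k\le\sum_{j\ge k}2^{j-k}z_j$, since $\sum_{j=k+1}^i2^{i-j}=2^{i-k}-1$. Suppose $\rho_n((z_0,\dots,z_n),\bar p)<\eta$ and $z_j<8^{-j-1}\min\{\eta,\eta_{n+1},\dots,\eta_j\}$ for $j>n$. Then for $k>n$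
$$\|b_k\|\le2s_k\le2\sum_{j\ge k}2^jz_j\le\tfrac14\eta_k\sum_{j\ge k}4^{-j}<\eta_k,$$
and $\sum_{j>n}s_j\le\sum_{i>n}2^{i-n}z_i\le\eta\sum_{i>n}2^{i}8^{-i-1}<\eta$, so $\rho_n(w^n,\bar p)<2\eta$ by (4).

*$H^{-1}$ is continuous at $H(p)$.* Given $\eta,\eta_k>0$, we want $\rho_n((z_0,\dots,z_n),\bar p)<\eta$ and $z_k<\eta_k$ for $k>n$. Choose $V\ni H_n(\bar p)$ open such that $H_n(w)\in V$ implies $\rho_n(w,\bar p)<\eta/2$. Suppose $H_n(w^n)\in V$ and $\|b_k\|<2^{-k-2}\min\{\eta,\eta_{n+1},\dots,\eta_k\}$ for $k>n$. By (3) and (4), $z_k\le s_k+\sum_{j>k}\|b_j\|\le2\sum_{j\ge k}\|b_j\|\le2^{-k}\eta_k<\eta_k$, and $\rho_n((z_0,\dots,z_n),\bar p)<\frac\eta2+\sum_{j>n}2^{-j-2}\eta<\eta$.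

All choices were independent of $N$, so $H$ is a homeomorphism. By (F3) and a translation there is a homeomorphism $B\to\ell_2$ taking $0$ to $0$. So $\Box X_n\cong\Box\ell_2=\bigoplus\ell_2$ by Lemma 2.

**What a general factor needs.** For general $X_n$ the new factor is not an interval. What we know about it is that $X_n$ *times a Hilbert space* is good: $X_n\times L_{n-1}$ will be homeomorphic to an open subset of $L_n$. The Hilbert space needed here is hidden inside $P_{n-1}$, and using it directly would move the $P_{n-1}$-coordinate by an uncontrolled amount. Lemma 7 offers a remedy: a small interval $[0,s]$ next to $P_{n-1}$ can be exchanged for a small ball of a Hilbert space, at a cost of at most $s$ in $P_{n-1}$. So we *borrow an interval* from the next factor $X_{n+1}$, in the form of an arc starting at its base point, fatten it to a ball, use the ball to improve $X_n$, and turn the ball back into an interval. For the bookkeeping to close up, the improvement of $X_n$ must release an interval for stage $n-1$, and on the arc of $X_n$ it must be the obvious map. That last point is the purpose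 of the next lemma.

## 8. Straightening arcs and the uniform step

**Lemma 9.** *Let $F$ be an infinite-dimensional Hilbert space, $e\in F$ a unit vector, $Z$ a space such that $Z\times F$ is homeomorphic to an open subset $Q$ of a Hilbert space $L$, and $\gamma:I\to Z$ an embedding. There are $q\in Q$ and a homeomorphism $Z\times F\to Q\times F$ taking $(\gamma(t),0)$ to $(q,te)$ for all $t\in I$.*

*Proof.* **Step 1: make the last coordinate equal to $te$.** Let $\alpha:Z\times F\to Q$ be a homeomorphism and $F\cong F\oplus F$ a surjective linear isometry. The composite $Z\times F\cong(Z\times F)\times F\cong Q\times F$ takes $(\gamma(t),0)$ to $(k(t),0)$, where $k(t)=\alpha(\gamma(t),0)$ is an embedding $I\to Q$. By Tietze's theorem there is a continuous $f:Q\to I$ with $f(k(t))=t$. The homeomorphism $(z,v)\mapsto(z,v+f(z)e)$ of $Q\times F$ takes $(k(t),0)$ to $(k(t),te)$.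

**Step 2: push points inside a ball, continuously in the data.** Let $D\subset Q$ be an open ball of $L$ with center $c$ and radius $R$, and let $x\in D$. For $z\in L$ put
$$\sigma_x(z)=z+\phi_x(z),\qquad\phi_x(z)=\max\{0,1-\|z-c\|/R\}\,(x-c).$$
The map $\phi_x$ is Lipschitz with constant $\kappa=\|x-c\|/R<1$. For every $w$ the equation $\sigma_x(z)=w$ means $z=w-\phi_x(z)$, the fixed point of a contraction, so it has exactly one solution $z=\sigma_x^{-1}(w)$. If also $z'=\sigma_{x'}^{-1}(w')$, then
$$\|z-z'\|\le\|w-w'\|+\|\phi_x(z)-\phi_x(z')\|+\|\phi_x(z')-\phi_{x'}(z')\|\le\|w-w'\|+\kappa\|z-z'\|+\|x-x'\|,$$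
so $\|z-z'\|\le(\|w-w'\|+\|x-x'\|)/(1-\kappa)$. Hence $\sigma_x(z)$ and $\sigma_x^{-1}(z)$ are jointly continuous in $(x,z)$. Moreover $\sigma_x(c)=x$, and $\sigma_x=\mathrm{id}$ off $D$, so $\sigma_x(D)=D$ and $\sigma_x(Q)=Q$. For $x,y\in D$ put $\theta_D(x,y)=\sigma_y\sigma_x^{-1}$. It takes $x$ to $y$, its inverse is $\theta_D(y,x)$, and $\theta_D(x,x)=\mathrm{id}$.

**Step 3: pull the arc back to its starting point.** Choose $0=t_0<\dots<t_l=1$ and open balls $D_j\subset Q$ with $k([t_{j-1},t_j])\subset D_j$. Let $\varphi_0=\mathrm{id}_Q$ and
$$\varphi_t=\varphi_{t_{j-1}}\circ\theta_{D_j}(k(t),k(t_{j-1}))\qquad\text{for }t\in[t_{j-1},t_j].$$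
At $t=t_{j-1}$ the second factor is the identity, so the definitions fit together. Then $\varphi_t(z)$ and $\varphi_t^{-1}(z)$ are jointly continuous in $(t,z)$, and by induction $\varphi_t(k(t))=k(0)=:q$. Let $\tau(v)=\min\{1,\max\{0,\langle v,e\rangle\}\}$. The map $(z,v)\mapsto(\varphi_{\tau(v)}(z),v)$ is a homeomorphism of $Q\times F$, with inverse $(z,v)\mapsto(\varphi_{\tau(v)}^{-1}(z),v)$, and takes $(k(t),te)$ to $(q,te)$. Compose with Step 1. $\square$

**Set-up for the infinite-dimensional case.** Let every $P_n$ be homeomorphic to an open subset of $L_n$ and let $L_N$ be infinite-dimensional. For $n\ge N$, $P_N$ is homeomorphic to a closed subset of $P_n$ and is not locally compact, so $P_n$ is not locally compact and $L_n$ is infinite-dimensional. By (R1) we regroup, with the first block reaching at least to $N$ and every later block containing a non-isolated base point, so that **all $L_n$ ($n\ge0$) are infinite-dimensional and $*_n$ is non-isolated for all $n\ge1$**. In case (a), $P_n\cong L_n$.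

Fix compatible metrics $d_n$ on $X_n$, the max-metrics $\rho_n$ on $P_n$, and arcs $a_n:I\to X_n$ with $a_n(0)=*_n$ for $n\ge1$, by (R2). Let $n\ge1$. The space $P_{n-1}$ contains an open set homeomorphic to $L_{n-1}$ (a ball; in case (a) all of $P_{n-1}$). Multiplying by $X_n$ we see that $X_n\times L_{n-1}$ is homeomorphic to an open subset of $P_n$, hence to an open subset $Q_n$ of $L_n$. In case (a) we take $Q_n=L_n$.

**Lemma 10.** *For each $n\ge1$ there are $q_n\in Q_n$ and a homeomorphism*
$$h_n:P_{n-1}\times X_n\times I\to P_{n-1}\times I\times Q_n\times I,\qquad(p,x,s)\mapsto(p',t;y,u),$$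
*such that:*

1. *$h_n(p,a_n(t),0)=(p,t;q_n,0)$ for all $p\in P_{n-1}$, $t\in I$;*
2. *for every $\varepsilon>0$ there is $\delta>0$ such that $d_n(x,*_n)<\delta$ and $s<\delta$ imply $\rho_{n-1}(p,p')<\varepsilon$, $t<\varepsilon$, $\|y-q_n\|<\varepsilon$, $u<\varepsilon$;*
3. *for every $\varepsilon>0$ there is $\delta>0$ such that, if $h_n(p,x,s)=(p',t;y,u)$ with $\|y-q_n\|<\delta$ and $u<\delta$ ($t\in I$ and $p'$ arbitrary), then $\rho_{n-1}(p,p')<\varepsilon$, $d_n(x,a_n(t))<\varepsilon$, $s<\varepsilon$.*

*Proof.* Write $M=P_{n-1}$, $\rho=\rho_{n-1}$, $F=L_{n-1}$, $B=B_F$, and let $c:M\times I\to M\times B$ be the homeomorphism of Lemma 7.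

**Step 1: exchange $X_n$ for $Q_n\times I$ in the presence of $B$.** We construct a homeomorphism
$$g:X_n\times B\to Q_n\times I\times B\quad\text{with}\quad g(a_n(t),0)=(q_n,t,0)\text{ for all }t\in I.$$
By (F3) and a translation there is a homeomorphism $B\to F$ taking $0$ to $0$, so it suffices to find $g$ with $F$ in place of $B$. Let $e\in F$ be a unit vector. Lemma 9 with $Z=X_n$, $Q=Q_n$, $\gamma=a_n$ gives $q_n\in Q_n$ and a homeomorphism $\beta:X_n\times F\to Q_n\times F$ with $\beta(a_n(t),0)=(q_n,te)$. Lemma 9 with $Z=I$, $\gamma=\mathrm{id}$, $Q=L=F$ (possible since $I\times F\cong F$ by (F2)), followed by a translation, gives a homeomorphism $\beta':I\times F\to F\times F$ with $\beta'(t,0)=(0,te)$. Let $j:F\to F\oplus F$ be a surjective linear isometry with $j(e)=(0,e)$. Then $g=(\mathrm{id}\times\beta'^{-1})(\mathrm{id}\times j)\beta$ acts by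
$$(a_n(t),0)\mapsto(q_n,te)\mapsto(q_n,(0,te))\mapsto(q_n,t,0).$$

**Step 2: borrow, exchange, return.** Define $h_n$ by
$$c(p,s)=(p_1,b),\quad g(x,b)=(y,t,b'),\quad c^{-1}(p_1,b')=(p',u),\quad h_n(p,x,s)=(p',t;y,u).$$
It is a composition of homeomorphisms. For $x=a_n(t)$ and $s=0$ we get $(p_1,b)=(p,0)$, then $(y,t,b')=(q_n,t,0)$, then $(p',u)=(p,0)$. This is property 1.

**Step 3: property 2.** By (3), $\rho(p,p_1)\le s$ and $\|b\|\le2s$. So if $d_n(x,*_n)$ and $s$ are small, $(x,b)$ is close to $(*_n,0)$, and since $g$ is continuous there with value $(q_n,0,0)$, the point $(y,t,b')$ is close to $(q_n,0,0)$. Again by (3), $\rho(p_1,p')\le\|b'\|$ and $u\le2\|b'\|$. Since $g$ does not involve $p$, all estimates are uniform in $p$.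

**Step 4: property 3.** By (3), $\rho(p',p_1)\le u$ and $\|b'\|\le2u$. Here $(x,b)=g^{-1}(y,t,b')$. Since $g^{-1}$ is continuous and $\{q_n\}\times I\times\{0\}$ is compact, for small $\|y-q_n\|$ and $\|b'\|$ the point $(x,b)$ is close to $g^{-1}(q_n,t,0)=(a_n(t),0)$, uniformly in $t$. (Otherwise there would be $y_i\to q_n$, $b_i'\to0$ and, after passing to a subsequence, $t_i\to t$, with $g^{-1}(y_i,t_i,b_i')$ staying away from $(a_n(t_i),0)$; but both converge to $(a_n(t),0)$.) So $d_n(x,a_n(t))$ and $\|b\|$ are small. Finally $\rho(p_1,p)\le\|b\|$ and $s\le2\|b\|$. $\square$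

## 9. The homeomorphism $\Box X_n\cong\Box X_n'$

Keep the set-up of Section 8. Let $X_0'=X_0$ with its base point, and $X_n'=Q_n\times I_n$ (with $I_n=I$) with base point $(q_n,0)$ for $n\ge1$. Put $P_n'=\prod_{i\le n}X_i'$, $Y=\Box X_n$, $Y'=\Box X_n'$.

**Theorem 11.** $Y\cong Y'$.

**Step 1: a compatible family of bijections.** The stages are the $P_n$, each enlarged by the borrowed arc of the next factor. Let
$$E_n=\{y\in Y:y_{n+1}\in a_{n+1}(I),\ y_k=*_k\ \forall k>n+1\},$$
identified with $P_n\times I$ via $(z,s)\leftrightarrow(z,a_{n+1}(s),*,*,\dots)$, and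
$$E_n'=\{y'\in Y':y'_{n+1}\in\{q_{n+1}\}\times I_{n+1},\ y'_k\text{ the base point }\forall k>n+1\},$$
identified with $P_n'\times I_{n+1}$. Then $E_n\subset E_{n+1}$ and $Y=\bigcup E_n$, and similarly for $Y'$. Define homeomorphisms $H_n:P_n\times I\to P_n'\times I_{n+1}$ by $H_0=\mathrm{id}$ and
$$H_n(p,x,s)=(H_{n-1}(p',t);\,y,u),\qquad\text{where }h_n(p,x,s)=(p',t;y,u).$$
Here $H_{n-1}(p',t)\in P_{n-1}'\times I_n$, $y\in Q_n$, $u\in I_{n+1}$, and $P_{n-1}'\times I_n\times Q_n=P_n'$ up to the order of the factors. The inclusion $E_n\subset E_{n+1}$ is $(z,s)\mapsto(z,a_{n+1}(s),0)$, and by Lemma 10(1)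
$$H_{n+1}(z,a_{n+1}(s),0)=(H_n(z,s);q_{n+1},0),$$
which is the image of $H_n(z,s)$ under $E_n'\subset E_{n+1}'$. So $H=\bigcup H_n:Y\to Y'$ is a well-defined bijection.

**Step 2: computing $H$ by descent.** Let $p\in Y$. Fix $n\ge0$ with $p\in P_n$ and write $p=(\bar p,*,*,\dots)$ with $\bar p\in P_n$. For $z\in Y$ take $N>n$ with $z\in P_N$. Put $w^N=(z_0,\dots,z_N)$, $s^N=0$, and for $k=N,\dots,n+1$
$$h_k(w^k,s^k)=(w^{k-1},s^{k-1};y_k,u_k),\qquad w^k\in P_k,\ s^k\in I.$$
By the recursive definition of $H_N$, the $(P_n'\times I_{n+1})$-part of $H(z)$ is $H_n(w^n,s^n)$. For $n<k\le N$ its $Q_k$-coordinate is $y_k$ and its $I_{k+1}$-coordinate is $u_k$; all remaining coordinates are base coordinates. In particular $H(p)$ has $(P_n'\times I_{n+1})$-part $H_n(\bar p,0)$ and base coordinates otherwise. We write $w^k_{<k}=(w^k_0,\dots,w^k_{k-1})$.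

**Step 3: $H$ is continuous at $p$.** A basic neighborhood of $H(p)$ is given by an open $V\ni H_n(\bar p,0)$ in $P_n'\times I_{n+1}$ and numbers $\eta_k>0$: the $(P_n'\times I_{n+1})$-part lies in $V$, the $Q_k$-coordinate is within $\eta_k$ of $q_k$ for $k\ge n+1$, and the $I_k$-coordinate is $<\eta_k$ for $k\ge n+2$. Choose $\delta_n>0$ such that $\rho_n(w,\bar p)<2\delta_n$ and $s<2\delta_n$ imply $H_n(w,s)\in V$. Inductively for $k\ge n+1$ let
$$\varepsilon_k=\min\bigl\{\eta_k,\ \eta_{k+1},\ 2^{-k}\min_{n\le j<k}\delta_j\bigr\},$$
and let $\delta_k>0$ be such that the conclusion of Lemma 10(2) for $h_k$ and $\varepsilon_k$ holds whenever $d_k(x,*_k)<2\delta_k$ and $s<2\delta_k$. It is here that uniformity in the point of $P_{k-1}$ is needed: $\delta_k$ depends only on earlier choices.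

Let $z$ satisfy $\rho_n((z_0,\dots,z_n),\bar p)<\delta_n$ and $d_k(z_k,*_k)<\delta_k$ for $k>n$; this defines a neighborhood of $p$. We claim, by descending induction for $k=N,\dots,n$:
$$s^k<2\delta_k\qquad\text{and}\qquad d_i(w_i^k,z_i)\le\sum_{j=k+1}^N\varepsilon_j\quad(i\le k).$$
For $k=N$ this is clear. Suppose it holds for some $k>n$. For $j>k$ we have $\varepsilon_j\le2^{-j}\delta_k$, so $d_k(w_k^k,z_k)\le\sum_{j>k}2^{-j}\delta_k\le\delta_k$ and $d_k(w_k^k,*_k)<2\delta_k$. Lemma 10(2) gives
$$\rho_{k-1}(w^{k-1},w^k_{<k})<\varepsilon_k,\quad s^{k-1}<\varepsilon_k\le\delta_{k-1},\quad\|y_k-q_k\|<\varepsilon_k\le\eta_k,\quad u_k<\varepsilon_k\le\eta_{k+1}.$$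
This proves the claim for $k-1$, and also gives the required bounds on $y_k$ and $u_k$ (recall that $u_k$ is the $I_{k+1}$-coordinate). At $k=n$ we get $\rho_n(w^n,\bar p)<\delta_n+\sum_{j>n}2^{-j}\delta_n\le2\delta_n$ and $s^n<2\delta_n$, so $H_n(w^n,s^n)\in V$. Hence $H(z)$ lies in the given neighborhood. The choices did not depend on $N$.

**Step 4: $H^{-1}$ is continuous at $H(p)$.** Let a basic neighborhood $\{z:\rho_n((z_0,\dots,z_n),\bar p)<\eta_n,\ d_k(z_k,*_k)<\eta_k\ \forall k>n\}$ of $p$ be given. For $k\ge n$ choose $\zeta_k>0$ such that $s<\zeta_k$ implies $d_{k+1}(a_{k+1}(s),*_{k+1})<\eta_{k+1}/3$. For $k\ge n+1$ let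
$$\varepsilon_k=\min\bigl\{\zeta_k,\ 2^{-k-2}\min_{n\le j\le k}\eta_j\bigr\},$$
and choose $\delta_k$ by Lemma 10(3) for $h_k$ and $\varepsilon_k$. As $H_n$ is a homeomorphism, there is an open $V\ni H_n(\bar p,0)$ such that $H_n(w,s)\in V$ implies $\rho_n(w,\bar p)<\eta_n/2$ and $s<\zeta_n$.

Let $y'\in Y'$ have $(P_n'\times I_{n+1})$-part in $V$, $Q_k$-coordinate within $\delta_k$ of $q_k$, and $I_{k+1}$-coordinate $<\delta_k$, for all $k\ge n+1$. This describes a neighborhood of $H(p)$. Let $z=H^{-1}(y')$, take $N>n$ with $z\in P_N$, and use the notation of Step 2. Then $\rho_n(w^n,\bar p)<\eta_n/2$ and $s^n<\zeta_n$. By Lemma 10(3), for $k=n+1,\dots,N$,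
$$\rho_{k-1}(w^k_{<k},w^{k-1})<\varepsilon_k,\qquad d_k(w_k^k,a_k(s^{k-1}))<\varepsilon_k,\qquad s^k<\varepsilon_k\le\zeta_k.$$
So $s^{k-1}<\zeta_{k-1}$ for all these $k$, and therefore $d_k(a_k(s^{k-1}),*_k)<\eta_k/3$ and $d_k(w_k^k,*_k)<\varepsilon_k+\eta_k/3$. As $z_i=w_i^N$ and each passage from $w^{j-1}$ to $w^j$ moves the $k$-th coordinate ($k<j$) by less than $\varepsilon_j$, we get for $n<k\le N$
$$d_k(z_k,*_k)<\frac{\eta_k}3+\sum_{j\ge k}\varepsilon_j\le\frac{\eta_k}3+\sum_{j\ge k}2^{-j-2}\eta_k\le\frac{\eta_k}3+\frac{\eta_k}4<\eta_k,$$
using $k\ge1$. Likewise $\rho_n((z_0,\dots,z_n),\bar p)<\frac{\eta_n}2+\sum_{j>n}\varepsilon_j\le\frac{\eta_n}2+\frac{\eta_n}4<\eta_n$. For $k>N$, $z_k=*_k$. So $z$ lies in the given neighborhood, and $H$ is a homeomorphism. $\square$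

**End of the proof of Theorem 1.** By (F2), $L_n\times I\cong L_n$, so $X_n'=Q_n\times I$ is homeomorphic to an open subset $U_n$ of $L_n$ for $n\ge1$; and $X_0'=X_0=P_0$ is homeomorphic to an open subset $U_0$ of $L_0$. By translations we may assume that the base points become $0$. Hence
$$\Box X_n\cong\Box X_n'\cong\Box U_n=\Box L_n\cap\prod U_n,$$
which is open in $\Box L_n=\bigoplus L_n$, an LF-space by Lemma 2. This proves (b). In case (a), $X_0\cong L_0$ and $Q_n\times I=L_n\times I\cong L_n$, again with base points moved to $0$ by translations. So $\Box X_n\cong\Box L_n=\bigoplus_nL_n$, where the $L_n$ belong to the regrouped sequence, that is, they are the $L_{n_k}$ in the original numbering. This proves (a). The cases of Section 3, of Section 4, and of Sections 8 and 9 are exhaustive, so both (a) and (b) are true. $\blacksquare$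

## 10. The homeomorphism type, and a converse when one factor is $\ell_2(\kappa)$

The statements of this section are complements; the proof of Theorem 1 does not use them. We write $\ell_2(\kappa)$ for the Hilbert space of dimension $\kappa$.

**Corollary 12.** *(i) In (a) and (b) of Theorem 1 it suffices that the hypothesis on $P_n$ holds for infinitely many $n$. (ii) In (a), the homeomorphism type of $\Box X_n$ is determined by the Hilbert spaces $L_n\cong P_n$ and by whether infinitely many $X_n$ are non-singletons. If infinitely many are non-singletons and $L_n\cong\ell_2(\kappa)$ ($\kappa\ge\omega$) for all large $n$, then $\Box X_n\cong\ell_2(\kappa)\times\mathbb R^\infty$.*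

*Proof.* (i) By (R1), group into blocks ending at such $n$.

(ii) With finitely many non-singletons the type is that of $L_n$ for large $n$. Assume infinitely many $X_n$ are non-singletons. If all $L_n$ are finite-dimensional, the type is $\mathbb R^\infty$. Otherwise consider two sequences, each with infinitely many non-singletons, whose stages $P_n$ are homeomorphic for every $n$. Group both by common blocks, each containing non-singletons of both sequences and such that all finite products are infinite-dimensional. By Section 9 both small box-products are homeomorphic to the same $\Box_kL_{n_k}$. For the last claim, group so that all $P_n\cong\ell_2(\kappa)$, and compare with the sequence $\ell_2(\kappa),\mathbb R,\mathbb R,\dots$. Its finite products are also homeomorphic to $\ell_2(\kappa)$, and its small box-product is $\ell_2(\kappa)\times\mathbb R^\infty$. $\square$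

Applied to Section 1, this shows that the small box-product of $\ell_2,[0,1],[0,1],\dots$ is also homeomorphic to $\ell_2\times\mathbb R^\infty$.

**Theorem 13.** *Let $\kappa\ge\omega$, $X_0=\ell_2(\kappa)$, and let $X_n$, $n\ge1$, be pointed metrizable spaces of density $\le\kappa$. Then $\Box X_n$ is homeomorphic to an LF-space (to an open subset of an LF-space) if and only if every $X_n$ is a completely metrizable AR (ANR). In the LF-space case, $\Box X_n\cong\ell_2(\kappa)$ or $\Box X_n\cong\ell_2(\kappa)\times\mathbb R^\infty$, according as finitely or infinitely many of the $X_n$, $n\ge1$, are non-singletons.*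

*Proof.* **Step 1: "if".** The product $X_1\times\dots\times X_n$ is a completely metrizable AR (ANR) of density $\le\kappa$. By Toruńczyk (Fund. Math. 111 (1981)) its product with $\ell_2(\kappa)$, which is $P_n$, is homeomorphic to $\ell_2(\kappa)$ (is an $\ell_2(\kappa)$-manifold, of density $\kappa$). In the ANR case each component of $P_n$ is open, and it is homeomorphic to an open subset of $\ell_2(\kappa)$ (Henderson–Schori, Bull. AMS 76 (1970)). There are at most $\kappa$ components, and $\ell_2(\kappa)$ contains $\kappa$ disjoint open balls (radius $\frac12$ about the vectors of an orthonormal basis), each homeomorphic to $\ell_2(\kappa)$. So $P_n$ is homeomorphic to an open subset of $\ell_2(\kappa)$. Apply Theorem 1, and for the homeomorphism type Corollary 12.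

**Step 2: "only if", the extension property.** Let $\Box X_i\cong U$, where $U$ is an LF-space $E=\mathrm{lc}\text{-}\lim E_i$ (an open subset of it). The space $X_n$ is homeomorphic to a closed retract $Z$ of $U$, by the coordinate projection. By Dugundji's theorem $E$ is an absolute extensor for metrizable spaces, so an open $U\subset E$ is an absolute neighborhood extensor for them. The retract $Z$ inherits the property, that is, $X_n$ is an AR (ANR).

**Step 3: "only if", complete metrizability.** We first show that every $p\in Z$ has a neighborhood in $Z$ contained in some $E_i$. Otherwise, as $Z$ is metrizable, there are $z_i\to p$ in $Z$ with $z_i\notin E_i$. A convergent sequence is bounded in $E$, so it lies in some $E_i$ (Dieudonné–Schwartz), hence in all later ones, a contradiction. So there is $W$ open in $U$ with $p\in Z\cap W\subset E_i$. This neighborhood of $p$ in $Z$ is closed in $W\cap E_i$, which is an open subset of the Fréchet space $E_i$ (a topological subspace of $E$). Hence it is completely metrizable. A metrizable space that is locally completely metrizable is completely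 metrizable. $\square$
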